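\title{There are no large J\'onsson modules over commutative rings}


\begin{abstract}
An infinite module $M$ over a ring $R$ is J\'onsson if all its proper submodules have cardinality smaller than $|M|$, and large if $|M|>|R|$. We prove in ZFC that no commutative ring has a large J\'onsson module. Over an arbitrary ring $R$, a large J\'onsson module can exist only if $R$ is infinite, and then it has cardinality exactly $|R|^+$; for every infinite cardinal $\lambda$ we construct a noncommutative ring of cardinality $\lambda$ with a J\'onsson module of cardinality $\lambda^+$. The main step constructs more than $|R|$ nonzero homomorphisms such that each element of the module is killed by all but at most $|R|$ of them; if $|M|>|R|^+$, then fewer than $|M|$ of their kernels, of bounded size, would cover a J\'onsson module.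
\end{abstract}

\section{The question and the answer}

Throughout, rings have an identity and modules are unitary left modules. Rings are commutative only where this is said. An infinite $R$-module $M$ is called \emph{J\'onsson} if every proper submodule of $M$ has cardinality smaller than $|M|$. An infinite $R$-module $M$ is called \emph{large} if $|M|>|R|$. All results are proved in ZFC.

J\'onsson modules are easy to find when they are not large. An infinite field is a J\'onsson module over itself, since its only proper submodule is $0$. For a prime $p$, let $\mathbb Z(p^\infty)$ be the group of elements of $p$-power order in $\mathbb Q/\mathbb Z$. A subgroup with elements of unbounded order contains the class of $1/p^n$ for all $n$, hence is everything; so every proper subgroup is finite, and $\mathbb Z(p^\infty)$ is a J\'onsson $\mathbb Z$-module. In both examples $|M|=|R|$.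

For large modules the condition is much more demanding. If $|M|=\kappa$ and $M$ is J\'onsson, then \emph{every} set of $\kappa$ elements of $M$ generates $M$, however it was chosen or thinned out. When $|R|<\kappa$, a single element generates only a small submodule, so $M$ needs $\kappa$ generators in the first place, and one expects that some of them can be spared. Over a field this is evident: an infinite vector space $V$ over $K$ with $|V|>|K|$ has dimension $|V|$, and a hyperplane is just as large. So one guesses that there are no large J\'onsson modules, at least over commutative rings. The question whether ZFC proves this comes from \cite{problem}.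

It was known that there is no J\'onsson module $M$ with $|R|<\mathrm{cf}(|M|)$ over a commutative ring $R$, and none that is large over a Noetherian commutative ring. It was also known that there are no large J\'onsson modules over commutative rings if every singular cardinal $\kappa$ is a strong limit (that is, $2^\lambda<\kappa$ for all $\lambda<\kappa$), in particular under GCH. Hence their existence cannot be proved in ZFC, assuming that ZFC is consistent; what remained was whether their nonexistence can. We do not use these facts. The answer is as follows.

\begin{theorem}\label{thm:comm}
If $R$ is a commutative ring and $M$ is an infinite $R$-module with $|M|>|R|$, then $M$ has a proper submodule of cardinality $|M|$. Thus no commutative ring has a large J\'onsson module.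
\end{theorem}

Most of the argument does not need commutativity, and what it proves is sharp.

\begin{theorem}\label{thm:any}
If $R$ is any ring and $M$ is a large J\'onsson $R$-module, then $R$ is infinite and $|M|=|R|^+$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every infinite cardinal $\lambda$ there are a noncommutative ring $R$ with $|R|=\lambda$ and a J\'onsson $R$-module of cardinality $\lambda^+$.
\end{theorem}

The three theorems together say exactly which cardinals occur.

\begin{corollary}
Let $\lambda<\kappa$ be cardinals with $\kappa$ infinite. Some ring of cardinality $\lambda$ has a J\'onsson module of cardinality $\kappa$ if and only if $\lambda$ is infinite and $\kappa=\lambda^+$. For commutative rings this never happens.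
\end{corollary}

Section \ref{sec:prelim} collects standard facts. Section \ref{sec:easy} treats commutative rings with $|R|<\mathrm{cf}(|M|)$ by elementary algebra and shows why the argument stops there. Section \ref{sec:example} presents the idea for the remaining cardinals in a case that can be done by hand: abelian groups of cardinality $\aleph_\omega$. Section \ref{sec:lemmas} supplies the two tools that replace the special features of $\mathbb Z$, Section \ref{sec:proofs} proves Theorems \ref{thm:any} and \ref{thm:comm}, and Section \ref{sec:sharp} constructs the modules of Theorem \ref{thm:sharp}.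

\section{Preliminaries}\label{sec:prelim}

\paragraph{Cardinals.}
The \emph{cofinality} $\mathrm{cf}(\alpha)$ of a limit ordinal $\alpha$ is the least cardinality of an unbounded subset of $\alpha$. An infinite cardinal $\kappa$ is \emph{regular} if $\mathrm{cf}(\kappa)=\kappa$ and \emph{singular} otherwise; infinite successor cardinals such as $\lambda^+$ and $\lambda^{++}=(\lambda^+)^+$ ($\lambda$ infinite) are regular. We use two forms of the pigeonhole principle. Fewer than $\mathrm{cf}(\kappa)$ cardinals below an infinite cardinal $\kappa$ have a supremum below $\kappa$. If $\tau$ is regular and a set of cardinality $\tau$ is the union of fewer than $\tau$ subsets, then one of these has cardinality $\tau$.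

Let $\mu$ be a regular uncountable cardinal. A subset of $\mu$ is \emph{club} if it is unbounded in $\mu$ and contains the supremum of each of its nonempty subsets that is bounded in $\mu$; a set $S\subseteq\mu$ is \emph{stationary} if it meets every club. Stationary sets have cardinality $\mu$. \emph{Fodor's lemma}: if $S\subseteq\mu$ is stationary and $f:S\to\mu$ satisfies $f(\alpha)<\alpha$ for all $\alpha\in S$, then $f$ is constant on a stationary subset of $S$.

\paragraph{Injective modules.}
An $R$-module $E$ is \emph{injective} if every homomorphism into $E$ from a submodule of a module extends to the whole module. Every module embeds in an injective one, and products of injective modules are injective. \emph{Baer's criterion}: $E$ is injective if every homomorphism $L\to E$ from a left ideal $L$ of $R$ extends to $R$. Over $\mathbb Z$ the injective modules are the divisible groups.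

\paragraph{Independence.}
A set $I\subseteq M\setminus\{0\}$ is \emph{independent} if the sum $\sum_{x\in I}Rx$ is direct; equivalently, if $\sum r_xx=0$ is a finite sum with $x\in I$, then $r_xx=0$ for every $x$.

\paragraph{Quotients.}
We shall often factor out a small submodule of a J\'onsson module. This is harmless.

\begin{lemma}\label{lem:quot}
Let $M$ be a J\'onsson module of cardinality $\kappa$ and let $X$ be a proper submodule. Then $M/X$ is a J\'onsson module of cardinality $\kappa$.
\end{lemma}

\begin{proof}
We have $|X|<\kappa$ and $\kappa=|X|\cdot|M/X|$ with $\kappa$ infinite, so $|M/X|=\kappa$. A proper submodule of $M/X$ has the form $N/X$ with $N$ a proper submodule of $M$, and $|N/X|\le|N|<\kappa$.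
\end{proof}

\section{Commutative rings: the case $|R|<\mathrm{cf}(|M|)$}\label{sec:easy}

When $R$ is commutative, multiplication by $r\in R$ is an endomorphism of $M$, and its kernel and image are submodules. The J\'onsson condition then leaves very little room: it makes $M$ a divisible module over a domain, and when few ring elements are available, the torsion can be factored out, leaving a vector space.

\begin{proposition}\label{prop:easy}
Let $R$ be a commutative ring and $M$ an infinite $R$-module with $|R|<\mathrm{cf}(|M|)$. Then $M$ is not J\'onsson.
\end{proposition}

\begin{proof}
Suppose $M$ is J\'onsson and put $\kappa=|M|$. For $r\in R$ let $M[r]=\{m\in M:rm=0\}$. Since $M/M[r]\cong rM$, we have $\kappa=|rM|\cdot|M[r]|$. If $rM\ne M$, then $|rM|<\kappa$, so $|M[r]|=\kappa$, so $M[r]=M$. Hence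
\[
\text{for each } r\in R:\quad rM=M\ \text{ or }\ rM=0 .
\]
Let $\mathfrak p=\{r\in R:rM=0\}$. It is a proper ideal because $M\ne0$, and it is prime: if $rM=sM=M$, then $rsM=M\neq0$. So $D=R/\mathfrak p$ is an integral domain. The $D$-submodules of $M$ are its $R$-submodules; thus $M$ is a J\'onsson $D$-module, and for $0\ne d\in D$ we have $dM=M$ and $M[d]\ne M$.

Let $T=\bigcup_{0\ne d\in D}M[d]$. It is a submodule, because $M[d]+M[d']\subseteq M[dd']$ and $dd'\neq0$ whenever $d,d'\ne 0$. It is the union of at most $|R|$ sets, each of cardinality below $\kappa$. Since $|R|<\mathrm{cf}(\kappa)$, their cardinalities have a supremum $\sigma<\kappa$, and $|T|\le|R|\cdot\sigma<\kappa$. So $T\ne M$, and by Lemma \ref{lem:quot} the module $V=M/T$ is J\'onsson of cardinality $\kappa$.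

Each nonzero $d\in D$ acts bijectively on $V$. It acts surjectively since $dM=M$. It acts injectively since $dm\in T$ means $d'dm=0$ for some $d'\ne0$, and then $m\in M[d'd]\subseteq T$. So $V$ is a vector space over the fraction field $K$ of $D$. If $D$ is finite then $K=D$, and otherwise $|K|=|D|$; so $|K|\le|R|<\kappa$. If $\dim_KV$ were finite, then $V$ would be finite or of cardinality $|K|<\kappa$. Hence $\dim_KV$ is infinite, and $\kappa=|V|=\max(|K|,\dim_KV)$ gives $\dim_KV=\kappa$. A hyperplane of $V$ also has dimension $\kappa$, so it is a proper submodule of cardinality $\kappa$, a contradiction.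
\end{proof}

The full strength of the hypothesis $|R|<\mathrm{cf}(|M|)$, rather than just $|R|<|M|$, is used only to see that $T\ne M$. It cannot be weakened to $|R|\le\mathrm{cf}(|M|)$: the J\'onsson $\mathbb Z$-module $M=\mathbb Z(p^\infty)$ is the union of its finite submodules $M[p^n]$, and $|\mathbb Z|=\mathrm{cf}(|M|)=\aleph_0$.

If $\kappa=|M|$ is regular and $|R|<\kappa$, then the hypothesis holds, so Theorem \ref{thm:comm} remains to be proved for singular $\kappa$ with $\mathrm{cf}(\kappa)\le|R|<\kappa$. There $M$ might be the union of $|R|$ small submodules $M[d]$, and the argument with multiplications by ring elements gives no contradiction. We need other homomorphisms. The proof of Theorem \ref{thm:any} provides them and, as a bonus, needs no commutativity.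

\section{The idea: abelian groups of cardinality $\aleph_\omega$}\label{sec:example}

The smallest singular cardinal is $\aleph_\omega=\sup_n\aleph_n$; its cofinality is $\aleph_0=|\mathbb Z|$. We show directly that \emph{an abelian group $M$ of cardinality $\aleph_\omega$ has a proper subgroup of cardinality $\aleph_\omega$}. The plan is to find $\aleph_1$ nonzero homomorphisms on $M$ such that every element is killed by almost all of them. If $M$ were J\'onsson, then $\aleph_1$ of the kernels would have bounded size, and they would cover $M$.

\paragraph{Step 1: an uncountable independent set.}
By Zorn's lemma choose a maximal independent set $I\subseteq M\setminus\{0\}$ and suppose that it is countable. Then $N=\bigoplus_{x\in I}\mathbb Zx$ is a quotient $F/H$ of a free abelian group $F$ of countable rank, so it embeds in the countable divisible group $E=(F\otimes\mathbb Q)/H$. Extend $N\hookrightarrow E$ to a homomorphism $h:M\to E$. If there were $0\neq k\in\ker h$, then $\mathbb Zk\cap N=0$, because $h$ is injective on $N$, and $I\cup\{k\}$ would be independent, against maximality. So $h$ is injective and $M$ is countable, a contradiction. Hence $I$ is uncountable; fix distinct elements $y_\xi\in I$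 for $\xi<\omega_1$.

\paragraph{Step 2: homomorphisms with finite supports.}
Let $E_\xi$ be a divisible group containing $\mathbb Zy_\xi$. The direct sum $\bigoplus_{\xi<\omega_1}E_\xi$ is divisible, so the inclusion of $\bigoplus_\xi\mathbb Zy_\xi$ into it extends to a homomorphism $\varphi:M\to\bigoplus_\xi E_\xi$. Its coordinates $\varphi_\xi:M\to E_\xi$ satisfy $\varphi_\xi(y_\xi)=y_\xi\ne0$, and every $b\in M$ satisfies $\varphi_\xi(b)=0$ for all but finitely many $\xi$.

\paragraph{Step 3: too few kernels cover $M$.}
Suppose every proper subgroup is smaller than $\aleph_\omega$. Then each $\ker\varphi_\xi$ has cardinality at most some $\aleph_{n(\xi)}$. There are $\aleph_1$ indices $\xi$ and only countably many values of $n(\xi)$, so there are $n$ and an uncountable $\Xi\subseteq\omega_1$ with $|\ker\varphi_\xi|\le\aleph_n$ for all $\xi\in\Xi$. Each $b\in M$ is killed by all but finitely many $\varphi_\xi$, so $M=\bigcup_{\xi\in\Xi}\ker\varphi_\xi$ and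
\[
\aleph_\omega=|M|\le\aleph_1\cdot\aleph_n<\aleph_\omega ,
\]
a contradiction.

\medskip
Step 3 would work equally well if each $b\in M$ were nonzero under at most countably many $\varphi_\xi$, since this is still fewer than there are indices in $\Xi$. About the number $\aleph_1$ of indices it used that it is smaller than $\aleph_\omega$, and that it is regular and greater than $\mathrm{cf}(\aleph_\omega)$, so that kernels of bounded size occur $\aleph_1$ times. For a general ring with $\lambda=|R|$ infinite, Steps 1 and 2 break down.

\emph{Step 1 needs small injective modules.} Over a general ring, a module of cardinality $\lambda$ need not embed in an injective module of cardinality $\lambda$. The counting in Step 1 then yields only weak bounds; a theorem of Ecker says that if $R$ is infinite and commutative and $I$ is a maximal independent set in $M$ with more than one element, then $|M|\le|I|^{|R|}$. If $2^\lambda\ge|M|$, this says nothing about $|I|$. We shall not look for independent elements in $M$ itself but in a quotient $M/X$ with $X$ small, which Lemma \ref{lem:quot} permits.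

\emph{Step 2 needs direct sums of injectives to be injective}, which is true for $\mathbb Z$ but not in general. Since Step 3 tolerates supports of size up to $\lambda$ (if there are more than $\lambda$ indices), we may replace the direct sum by the larger module of all families with at most $\lambda$ nonzero entries. That module is always injective.

\section{Independent elements and homomorphisms with small supports}\label{sec:lemmas}

In this section $R$ is any ring and $\lambda$ is an infinite cardinal with $|R|\le\lambda$.

\subsection*{Independence modulo a small submodule}

Build a long sequence in which each term avoids the submodule generated by its predecessors. Such a sequence need not be independent: a multiple $rx_\alpha\neq0$ may lie in the span $X_\alpha$ of the earlier terms. But $x_\alpha$ has at most $\lambda$ multiples, so if $\mathrm{cf}(\alpha)>\lambda$, all these coincidences take place strictly before stage $\alpha$. Fodor's lemma then puts the coincidences of many $x_\alpha$ into one fixed $X_\beta$, which we factor out. The first regular cardinal in which the ordinals of cofinality above $\lambda$ form a stationary set is $\lambda^{++}$; this is the source of the bound in Theorem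 \ref{thm:any}.

\begin{lemma}\label{lem:indep}
Let $M$ be an $R$-module with $|M|\ge\lambda^{++}$. There is a submodule $X$ of $M$ with $|X|\le\lambda^+$ such that $M/X$ has an independent set of cardinality $\lambda^{++}$.
\end{lemma}

\begin{proof}
Put $\mu=\lambda^{++}$. Choose recursively, for $\alpha<\mu$,
\[
x_\alpha\in M\setminus X_\alpha,\qquad X_\alpha=\sum_{\beta<\alpha}Rx_\beta .
\]
This is possible because $|X_\alpha|\le\max(\lambda,|\alpha|)\le\lambda^+<|M|$.

Let $S=\{\alpha<\mu:\mathrm{cf}(\alpha)=\lambda^+\}$. It is stationary in $\mu$: a club $C\subseteq\mu$ contains the supremum of its first $\lambda^+$ elements, and this supremum has cofinality $\lambda^+$. Let $\alpha\in S$. Then $\alpha$ is a limit ordinal, so $X_\alpha$ is the increasing union of the $X_\gamma$ with $\gamma<\alpha$. For each of the at most $\lambda$ elements of $Rx_\alpha\cap X_\alpha$ choose $\gamma<\alpha$ such that $X_\gamma$ contains it. Since $\lambda<\mathrm{cf}(\alpha)$, these $\gamma$ have a common bound $f(\alpha)<\alpha$, so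
\[
Rx_\alpha\cap X_\alpha\subseteq X_{f(\alpha)} .
\]
By Fodor's lemma there are a stationary set $S'\subseteq S$ and $\beta<\mu$ with $f(\alpha)=\beta$ for all $\alpha\in S'$. Put $X=X_\beta$. Then $|X|\le\lambda^+$, $|S'|=\mu$, and for every $\alpha\in S'$ we have $\beta<\alpha$, hence
\begin{equation}\label{eq:absorb}
X\subseteq X_\alpha,\qquad Rx_\alpha\cap X_\alpha\subseteq X .
\end{equation}

Let $\alpha\in S'$. As $x_\alpha\notin X_\alpha\supseteq X$, the element $x_\alpha+X$ of $M/X$ is nonzero. Now suppose that $\sum_{i=1}^nr_ix_{\alpha_i}\in X$ with $\alpha_1<\dots<\alpha_n$ in $S'$. The terms with $i<n$ lie in $X_{\alpha_n}$, and $X\subseteq X_{\alpha_n}$; hence $r_nx_{\alpha_n}\in Rx_{\alpha_n}\cap X_{\alpha_n}\subseteq X$ by \eqref{eq:absorb}. Subtract this term and repeat with $\alpha_{n-1}$, and so on: all $r_ix_{\alpha_i}$ lie in $X$. In particular the $x_\alpha+X$ with $\alpha\in S'$ are pairwise distinct, for $x_\alpha-x_{\alpha'}\in X$ with $\alpha\ne\alpha'$ would give $x_\alpha\in X$. So they form an independent set of cardinality $\mu$ in $M/X$.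
\end{proof}

\begin{remark}
The lemma is false with $\lambda^{++}$ and $\lambda^+$ replaced by $\lambda^+$ and $\lambda$. Take $R$ and $M$ as in Theorem \ref{thm:sharp}, and let $X$ be a submodule of $M$ with $|X|\le\lambda$. If $M/X$ had an independent set of cardinality $\lambda^+$, then half of it would generate a proper submodule of cardinality $\lambda^+$, against Lemma \ref{lem:quot}.
\end{remark}

\subsection*{Homomorphisms with small supports}

\begin{lemma}\label{lem:maps}
Let $\tau$ be an infinite cardinal and let $(y_\xi)_{\xi<\tau}$ be distinct elements forming an independent set in an $R$-module $M$. There are modules $E_\xi$ and homomorphisms $\varphi_\xi:M\to E_\xi$, for $\xi<\tau$, such that $\varphi_\xi(y_\xi)\ne0$ for every $\xi$ and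
\[
|\{\xi<\tau:\varphi_\xi(b)\ne0\}|\le\lambda\quad\text{for every } b\in M .
\]
\end{lemma}

\begin{proof}
Let $E_\xi$ be an injective module containing $Ry_\xi$. For $f\in\prod_{\xi<\tau}E_\xi$ let $\mathrm{supp}\,f$ be the set of $\xi$ with $f(\xi)\ne0$, and let
\[
P=\Bigl\{f\in\prod_{\xi<\tau}E_\xi:\ |\mathrm{supp}\,f|\le\lambda\Bigr\},
\]
a submodule of the product.

We claim that $P$ is injective. By Baer's criterion it suffices to extend a homomorphism $g:L\to P$, where $L$ is a left ideal of $R$, to all of $R$. Put $B=\bigcup_{r\in L}\mathrm{supp}\,g(r)$. Since $|L|\le|R|\le\lambda$, we have $|B|\le\lambda\cdot\lambda=\lambda$. So $g$ takes values in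
\[
P_B=\Bigl\{f\in\prod_{\xi<\tau}E_\xi:\ \mathrm{supp}\,f\subseteq B\Bigr\}\cong\prod_{\xi\in B}E_\xi ,
\]
and $P_B\subseteq P$ because $|B|\le\lambda$. As a product of injective modules, $P_B$ is injective. Hence $g$ extends to a homomorphism $R\to P_B\subseteq P$.

By independence, $\sum_\xi Ry_\xi=\bigoplus_\xi Ry_\xi$. This submodule of $M$ embeds in $P$ by sending an element to the family of its components, of which only finitely many are nonzero. Since $P$ is injective, the embedding extends to a homomorphism $\varphi:M\to P$. Let $\varphi_\xi$ be its $\xi$-th coordinate. Then $\varphi_\xi(y_\xi)=y_\xi\ne0$, and the bound on supports says that $\varphi(b)\in P$.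
\end{proof}

\section{Proofs of Theorems \ref{thm:any} and \ref{thm:comm}}\label{sec:proofs}

\begin{proof}[Proof of Theorem \ref{thm:any}]
Let $M$ be a large J\'onsson $R$-module and $\kappa=|M|$.

\smallskip
\emph{$R$ is infinite.} Suppose $R$ is finite, with Jacobson radical $J$. A finite ring is Artinian, so $J$ is nilpotent and $R/J$ is semisimple. Let $F$ be the submodule of $M$ generated by one representative of each coset of $JM$. Then $M=F+JM$. Multiplying by $J^n$ gives $J^nM=J^nF+J^{n+1}M\subseteq F+J^{n+1}M$. So $M=F+J^nM$ implies $M=F+J^{n+1}M$; by induction $M=F+J^nM$ for all $n\ge1$, and because $J$ is nilpotent, $M=F$. If $M/JM$ were finite, then $F=M$ would be finitely generated over a finite ring and therefore finite, which is impossible. So $M/JM$ is infinite. In particular $JM\ne M$, and by Lemma \ref{lem:quot} $M/JM$ is J\'onsson of cardinality $\kappa$. As a module over the semisimple ring $R/J$, it is a direct sum of simple modules. Each of these is cyclic, hence finite, so there are $\kappa$ of them. Dropping one summand gives a proper submodule of cardinality $\kappa$, a contradiction.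

\smallskip
\emph{$\kappa=\lambda^+$, where $\lambda=|R|$.} Since $M$ is large, $\kappa\ge\lambda^+$. Suppose that $\kappa\ge\lambda^{++}$. We repeat Step 3 of Section \ref{sec:example} with $\tau$ homomorphisms in place of $\aleph_1$. For the pigeonhole principle we want $\tau$ to be regular and different from $\mathrm{cf}(\kappa)$: if $\tau=\mathrm{cf}(\kappa)$, then the sizes of the kernels could increase to $\kappa$ with no bound shared by $\tau$ of them. We therefore keep two candidates for $\tau$, both regular, and choose
\[
\tau\in\{\lambda^+,\lambda^{++}\}\quad\text{with}\quad \tau<\kappa\ \text{ and }\ \tau\neq\mathrm{cf}(\kappa).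
\]
This can be done. If $\kappa=\lambda^{++}$, then $\kappa$ is regular and $\tau=\lambda^+$ will do. If $\kappa>\lambda^{++}$, both candidates are below $\kappa$ and at most one of them equals $\mathrm{cf}(\kappa)$.

By Lemma \ref{lem:indep} there is a submodule $X$ with $|X|\le\lambda^+<\kappa$ such that $M/X$ has an independent set of cardinality $\lambda^{++}\ge\tau$. By Lemma \ref{lem:quot} we may replace $M$ by $M/X$. So we may assume that $M$ contains an independent set consisting of distinct elements $y_\xi$, $\xi<\tau$. Let $\varphi_\xi$ be as in Lemma \ref{lem:maps}. Since $\varphi_\xi\ne0$, its kernel is a proper submodule, and therefore $|\ker\varphi_\xi|<\kappa$ for every $\xi<\tau$.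

\emph{Claim. There are a cardinal $\nu<\kappa$ and a set $\Xi\subseteq\tau$ with $|\Xi|=\tau$ such that $|\ker\varphi_\xi|\le\nu$ for all $\xi\in\Xi$.} If $\tau<\mathrm{cf}(\kappa)$, take $\Xi=\tau$ and $\nu=\sup_{\xi<\tau}|\ker\varphi_\xi|$, which is below $\kappa$. If $\tau>\mathrm{cf}(\kappa)$, let $(\kappa_i)_{i<\mathrm{cf}(\kappa)}$ be cardinals below $\kappa$ and cofinal in $\kappa$; this is possible because $\mathrm{cf}(\kappa)<\tau<\kappa$ makes $\kappa$ singular, hence a limit cardinal. Then $\tau$ is the union of the sets $\{\xi<\tau:|\ker\varphi_\xi|\le\kappa_i\}$. There are at most $\mathrm{cf}(\kappa)<\tau$ of them and $\tau$ is regular, so one of them has cardinality $\tau$; let $\Xi$ be this set and $\nu$ the corresponding $\kappa_i$. This proves the claim.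

Let $b\in M$. At most $\lambda$ indices $\xi$ satisfy $\varphi_\xi(b)\ne0$, and $|\Xi|=\tau>\lambda$. So $b\in\ker\varphi_\xi$ for some $\xi\in\Xi$. Hence
\[
M=\bigcup_{\xi\in\Xi}\ker\varphi_\xi,\qquad \kappa=|M|\le\tau\cdot\nu=\max(\tau,\nu)<\kappa ,
\]
a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:comm}]
Suppose $R$ is commutative and $M$ is a large J\'onsson $R$-module. By Theorem \ref{thm:any}, $R$ is infinite and $|M|=|R|^+$. This cardinal is regular, so $|R|<|R|^+=\mathrm{cf}(|M|)$, contrary to Proposition \ref{prop:easy}.
\end{proof}

\section{Noncommutative rings: J\'onsson modules of cardinality $|R|^+$}\label{sec:sharp}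

Proposition \ref{prop:easy} relies on $M[r]$ and $rM$ being submodules. Without commutativity they need not be, and at the one cardinal that Theorem \ref{thm:any} leaves open, J\'onsson modules do exist. To construct one, take a vector space with basis $(e_\alpha)_{\alpha<\lambda^+}$. A submodule of full size contains vectors whose supports reach arbitrarily high. It will be everything if, from any vector $v$ whose highest index is $\alpha$, the ring can produce every $e_\beta$ with $\beta<\alpha$. We have only $\lambda$ operators for this, and they must serve all $\alpha<\lambda^+$ at once. Two devices make it possible: since $|\alpha|\le\lambda$, the ordinals below $\alpha$ can be listed with index set $\lambda$; and labeling the $e_\alpha$ by distinct $0$--$1$ sequences of length $\lambda$ allows us to separate $e_\alpha$ from finitely many other basis vectors by a finite piece of its label.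

\begin{proof}[Proof of Theorem \ref{thm:sharp}]
Let $M$ be the $\mathbb F_2$-vector space with basis $(e_\alpha)_{\alpha<\lambda^+}$; then $|M|=\lambda^+$. For $0<\alpha<\lambda^+$ fix a surjection $g_\alpha:\lambda\to\alpha$. Since $2^\lambda\ge\lambda^+$, we may fix pairwise distinct functions $\rho_\alpha:\lambda\to\{0,1\}$ for $\alpha<\lambda^+$. For $i<\lambda$ and a finite partial function $s$ from $\lambda$ to $\{0,1\}$ let $T_{i,s}:M\to M$ be the linear map with
\[
T_{i,s}(e_\alpha)=
\begin{cases}
e_{g_\alpha(i)}&\text{if }\alpha>0\text{ and }s\subseteq\rho_\alpha,\\
0&\text{otherwise.}
\end{cases}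
\]
There are $\lambda$ pairs $(i,s)$. Let $R$ be the free associative unital $\mathbb F_2$-algebra on symbols $t_{i,s}$, acting on $M$ by $t_{i,s}\mapsto T_{i,s}$. There are $\lambda$ monomials in these symbols, so $|R|=\lambda$; and $R$ is not commutative, since it is free on more than one symbol.

Let $N$ be a submodule of $M$ with $|N|=\lambda^+$. We show that $e_\beta\in N$ for every $\beta<\lambda^+$. The elements of $M$ with support in $[0,\beta]$ form a vector space over $\mathbb F_2$ of dimension at most $\lambda$, so there are at most $\lambda$ of them. Hence some $v\in N$ has $\alpha:=\max\mathrm{supp}(v)>\beta$.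

For each of the finitely many $\gamma\in\mathrm{supp}(v)\setminus\{\alpha\}$ choose $j_\gamma<\lambda$ with $\rho_\gamma(j_\gamma)\ne\rho_\alpha(j_\gamma)$, and let $s$ be the restriction of $\rho_\alpha$ to the finite set of these $j_\gamma$. Then $s\subseteq\rho_\alpha$ but $s\not\subseteq\rho_\gamma$ for all these $\gamma$. Since $\beta<\alpha$, there is $i<\lambda$ with $g_\alpha(i)=\beta$. The map $T_{i,s}$ kills every basis vector in the support of $v$ except $e_\alpha$, which has coefficient $1$ in $v$, and sends $e_\alpha$ to $e_\beta$. So $t_{i,s}v=e_\beta$ and $e_\beta\in N$.

As $\beta$ was arbitrary, $N=M$. Thus $M$ is a J\'onsson $R$-module of cardinality $\lambda^+=|R|^+$.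
\end{proof}

\begin{thebibliography}{9}
\bibitem{problem}
\emph{Some Results On J\'onsson Modules Over A Commutative Ring},
\url{https://faculty.uccs.edu/goman/wp-content/uploads/sites/15/2021/02/Some-results-on-Jonsson-modules-over-a-commutative-ring.pdf}.
\end{thebibliography}

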